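# Planar rhombi spanned by unit triangles: the diagonals are algebraic integers

## 1. Integral curves, domes and unit rhombi

All our objects live in $\mathbb R^3$ and are made of unit segments and unit equilateral triangles.

**Definition (integral curve).** A PL-curve $\gamma\subset\mathbb R^3$ is *integral* if it is made up of unit-length intervals.

Example: the boundary of a unit equilateral triangle is a closed integral curve with three edges, and that of a unit square is one with four.

**Definition (dome).** A *dome* is a map $f:\Sigma\to\mathbb R^3$ from a finite triangulated compact surface $\Sigma$ with boundary, which is linear on each triangle and sends every triangle onto a unit equilateral triangle. The surface may have any genus, it may be non-orientable, and $f$ need not be injective. A closed integral curve $\gamma$ *can be domed* if there is a dome whose boundary is $\gamma$, meaning that $\partial\Sigma$ traverses $\gamma$ once. So every edge of $\gamma$ is the image of exactly one boundary edge of $\Sigma$.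

The only property of a triangulated surface that we use is that an interior edge lies in two triangles and a boundary edge in one.

Example: let $\Sigma$ consist of the four triangles around one interior vertex, and map it to the four lateral faces of a square pyramid whose eight edges all have length $1$. Such a pyramid exists: it is half of a regular octahedron. Hence the unit square can be domed.

**Definition (unit rhombus).** For $a,b>0$, $\rho(a,b)\subset\mathbb R^3$ denotes a closed integral curve $A_1A_2A_3A_4$ with four unit edges and diagonals $|A_1A_3|=a$, $|A_2A_4|=b$. It need not be planar. Clearly $\rho(a,b)=\rho(b,a)$.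

For any four points,
$$|A_1A_2|^2+|A_2A_3|^2+|A_3A_4|^2+|A_4A_1|^2-|A_1A_3|^2-|A_2A_4|^2=|A_1-A_2+A_3-A_4|^2 ,$$
as one sees by expanding. For a unit rhombus this gives
$$a^2+b^2\le 4 , \tag{1}$$
with equality exactly when $A_1+A_3=A_2+A_4$, that is, for a planar rhombus in the usual sense. So for $0<a<2$ the planar unit rhombus with one diagonal $a$ is $\rho(a,\sqrt{4-a^2})$.

Examples: $\rho(\sqrt2,\sqrt2)$ is the square. The planar rhombus with vertices $(0,0),(1,0),(\tfrac85,\tfrac45),(\tfrac35,\tfrac45)$, whose angle has cosine $\tfrac35$, has $a^2=\tfrac{16}5$ and $b^2=\tfrac45$. Keep this last one in mind.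

## 2. Algebraic integers and valuation rings of $\mathbb C$

**Definition (algebraic integer).** A complex number is an *algebraic integer* if it is a root of a monic polynomial with coefficients in $\mathbb Z$. Write $\overline{\mathbb Q}\subset\mathbb C$ for the field of algebraic numbers.

We recall that the algebraic integers form a countable subring of $\mathbb C$, stable under complex conjugation, that a rational algebraic integer is an ordinary integer, and that $t$ is an algebraic integer if $t^2$ is (substitute $x^2$ into the monic polynomial). Example: $\sqrt5-1$ is an algebraic integer and $\frac{16}5$ is not.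

**Definition (valuation ring of $\mathbb C$).** A *valuation ring of $\mathbb C$* is a subring $O\subset\mathbb C$ such that for every $t\ne0$ in $\mathbb C$ we have $t\in O$ or $t^{-1}\in O$.

Let $\mathfrak m$ be the set of non-units of $O$. If $s,t\in\mathfrak m$ are nonzero, one of $s/t$, $t/s$ lies in $O$, say $s/t$. Then $s+t=t(1+s/t)$ is a multiple of the non-unit $t$, hence a non-unit. So $\mathfrak m$ is an ideal and $O$ is local with maximal ideal $\mathfrak m$.

Write $|s|\le|t|$ if $s\in tO$. This gives an "absolute value" $|\cdot|$ with values in the totally ordered group $\mathbb C^*/O^*$ together with a smallest element $0=|0|$. We use the following properties.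

* (V1) $|st|=|s||t|$. Since the value group is ordered, $|x|^2<|y|^2$ implies $|x|<|y|$, and $|x|^2\le|y|^2$ implies $|x|\le|y|$.
* (V2) $|s+t|\le\max(|s|,|t|)$, with equality if $|s|\ne|t|$. Indeed if $|s|\le|t|$ and $t\neq 0$, then $s+t=t(1+s/t)$ with $1+s/t\in O$, and $1+s/t$ is a unit if $s/t\in\mathfrak m$.
* (V3) $O=\{|t|\le1\}$ and $\mathfrak m=\{|t|<1\}$. Also $t\notin O$ if and only if $t\ne0$ and $t^{-1}\in\mathfrak m$.
* (V4) $|k|\le1$ for every $k\in\mathbb Z$, because $\mathbb Z\subset O$.
* (V5) $\mathfrak m$ is a prime ideal, and $t^2\in O$ implies $t\in O$.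

A local ring $R\subset O$ with maximal ideal $\mathfrak n$ is *dominated* by $O$ if $\mathfrak m\cap R=\mathfrak n$. For this it is enough that $\mathfrak n\subset\mathfrak m$. Two textbook facts are our only imports about valuation rings.

* (F1) The integral closure of a subring $R$ in $\mathbb C$ is the intersection of all valuation rings of $\mathbb C$ containing $R$ (Atiyah–Macdonald, Cor. 5.22). With $R=\mathbb Z$: if $t$ is not an algebraic integer, some valuation ring $O$ of $\mathbb C$ has $t\notin O$.
* (F2) Every local subring of $\mathbb C$ is dominated by a valuation ring of $\mathbb C$ (Matsumura, *Commutative Ring Theory*, Thm 10.2).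

**Example A (a 5-adic ring).** The local ring $\mathbb Z[i]_{(2-i)}$ is dominated by some $O$. There $|2-i|<1$, and $5=(2-i)(2+i)$ gives $|5|<1$, so $\mathfrak m\cap\mathbb Z=5\mathbb Z$. Hence $|4|=1$, and $2+i=4-(2-i)$ gives $|2+i|=1$ by (V2). Put
$$s=\frac{3+4i}5=\frac{2+i}{2-i} .$$
Then $|s|>1$ and $|\bar s|=|s^{-1}|<1$. A number on the unit circle can be "large" while its complex conjugate is "small": $|\cdot|$ is not invariant under complex conjugation. We shall exploit this.

**Example B (making a transcendental number infinite).** Let $t\in\mathbb C$ be transcendental. The ring $\overline{\mathbb Q}[t^{-1}]_{(t^{-1})}$ of quotients of polynomials in $t^{-1}$ whose denominator has nonzero constant term is local, and $t^{-1}$ is in its maximal ideal. A valuation ring $O$ dominating it satisfies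
$$t\notin O,\qquad \overline{\mathbb Q}\subset O,\qquad \overline{\mathbb Q}\cap\mathfrak m=\{0\}. \tag{2}$$
The last equality holds because nonzero algebraic numbers are units of $O$.

## 3. Which planar unit rhombi can be domed

There is one planar unit rhombus for each $a\in(0,2)$, up to isometry. For which $a$ can it be filled in by unit equilateral triangles, with any topology and any self-intersections allowed? The slides "Domes over Curves" (https://www.math.ucla.edu/~pak/lectures/Slides/Pak-Curves--Liverpool--talk--2021.pdf) contain this conjecture: *the set of $a$ such that $\rho(a,\sqrt{4-a^2})$ can be domed is countable.* Two results of Glazyrin–Pak are given: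

* (i) If $\rho(a,b)$ can be domed, there is a nonzero $P\in\mathbb Q[x,y]$ with $P(a^2,b^2)=0$.
* (ii) If $a\notin\overline{\mathbb Q}$ and $a/b\in\overline{\mathbb Q}$, then $\rho(a,b)$ cannot be domed.

The conjecture is true. These are the statements we shall prove.

**Theorem 1.** If $\rho(a,\sqrt{4-a^2})$, $0<a<2$, can be domed, then $a$ is an algebraic integer. Hence the set of such $a$ is countable.

**Theorem 2.** The set of such $a$ is dense in $(0,2)$. It contains $1/\sin\frac{\pi p}{2k}$ and $\sqrt{4-1/\sin^2\frac{\pi p}{2k}}$ for all $k\ge1$ and odd $p$ with $\frac12<\sin\frac{\pi p}{2k}<1$.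

**Theorem 3.** Suppose $\rho(a,b)$ (planar or not) can be domed. Let $O$ be any valuation ring of $\mathbb C$ with maximal ideal $\mathfrak m$. If $a^2\notin O$, then $b^2\in n^2+\mathfrak m$ for some $n\in\mathbb Z$. In particular $a^2,b^2$ are never both outside $O$. Every $n\ge1$ occurs.

**Theorem 4.** Suppose $\rho(a,b)$ can be domed and $a,b$ are not both algebraic. Then, up to sign, there is a unique primitive irreducible $P\in\mathbb Z[x,y]$ with $P(a^2,b^2)=0$. With $d=\deg_xP$, $e=\deg_yP$ and suitable sign, the coefficient of $x^d$ in $P$ is $\prod_{j=1}^e(y-n_j^2)$ and the coefficient of $y^e$ is $\prod_{i=1}^d(x-m_i^2)$, with $n_j,m_i\in\mathbb Z$. In particular, if $a\notin\overline{\mathbb Q}$ and $b\in\overline{\mathbb Q}$, then $\rho(a,b)$ can be domed if and only if $b=1$.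

The simplest cases can be done by hand. If $b=1$, then $A_1A_2A_4$ and $A_3A_2A_4$ are unit equilateral triangles sharing the edge $A_2A_4$, and together they dome $\rho(a,1)$. So $a=1$ and $a=\sqrt3$ are in the planar set. The pyramid gives $a=\sqrt2$. For the rhombus with $a^2=\frac{16}5$ no construction suggests itself, and in Section 8 we shall see that there is none.

## 4. Suspensions of paths and a dense set of domable rhombi

The two examples just given are the first members of one family. Let $0<a<\sqrt3$, let $|AC|=a$, and put $h=\sqrt{1-a^2/4}>\frac12$. The points at distance $1$ from both $A$ and $C$ form a circle $\kappa$ of radius $h$, in the plane perpendicular to $AC$ through its midpoint. Since $\frac1{2h}<1$, there is a unique $\tau\in(0,\pi)$ with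
$$2h\sin\tfrac\tau2=1 .$$
For $k\ge1$ let $B_0,\dots,B_k\in\kappa$ be the points at angles $0,\tau,\dots,k\tau$. A chord of $\kappa$ subtending the angle $\tau$ has length $2h\sin\frac\tau2=1$, so $|B_jB_{j+1}|=1$ and all triangles $AB_jB_{j+1}$, $CB_jB_{j+1}$ with $0\le j<k$ are unit equilateral.

As an abstract surface take a path $v_0,\dots,v_k$ and suspend it from two poles. The edges $v_jv_{j+1}$ lie in two triangles each, and so do the edges from a pole to $v_j$ with $0<j<k$. The boundary consists of the four edges from the poles to $v_0$ and $v_k$. This is a disc, and it is mapped to our triangles with boundary $AB_0CB_k$. (Some of the points $B_j$ may coincide, which is allowed.) Hence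
$$\rho(a,b)\ \text{can be domed with}\quad b=|B_0B_k|=2h\,\bigl|\sin\tfrac{k\tau}2\bigr|\quad\text{whenever } b>0 . \tag{3}$$
For $k=1$ this is the pair of triangles.

**Proof of Theorem 2.** Let $p$ be odd with $\frac12<\sin\frac{\pi p}{2k}<1$. Choose $a\in(0,\sqrt3)$ with $\sqrt{4-a^2}=1/\sin\frac{\pi p}{2k}\in(1,2)$. Since $2h=\sqrt{4-a^2}$, we get $\sin\frac\tau2=\sin\frac{\pi p}{2k}$, so $\frac\tau2$ is congruent to $\frac{\pi p}{2k}$ or to $-\frac{\pi p}{2k}$ modulo $\pi$. Multiplying by $2k$ gives $k\tau\equiv\pm\pi p\equiv\pi\pmod{2\pi}$, because $p$ is odd. So $B_0$ and $B_k$ are antipodal on $\kappa$, and $b=2h=\sqrt{4-a^2}$: the domed curve $AB_0CB_k$ is the planar rhombus with diagonals $\sqrt{4-1/\sin^2\frac{\pi p}{2k}}$ and $1/\sin\frac{\pi p}{2k}$. As $\rho(a,b)=\rho(b,a)$, both numbers belong to the set.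

For density: the fractions $\frac p{2k}$ with $p$ odd are dense in $\mathbb R$, and $t\mapsto1/\sin\pi t$ maps $(\frac16,\frac12)$ homeomorphically onto $(1,2)$. So the numbers $b=1/\sin\frac{\pi p}{2k}$ are dense in $(1,2)$, and the numbers $\sqrt{4-b^2}$ are dense in $(0,\sqrt3)$. The union is dense in $(0,2)$. $\square$

Examples: $k=2$, $p=1$ gives $b=\sqrt2$, the pyramid over the square. With $k=5$, $p=3$ we get $b=1/\sin54^\circ=\sqrt5-1$ and $a^2=4-b^2=2\sqrt5-2$. Here $\tau=108^\circ$ and $k\tau=540^\circ$, so the ten triangles wind one and a half times around the axis $AC$.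

For later use we rewrite (3). Since $2h=1/\sin\frac\tau2$,
$$b^2=\frac{\sin^2\frac{k\tau}2}{\sin^2\frac\tau2}=U_{k-1}\bigl(\cos\tfrac\tau2\bigr)^2,\qquad \cos^2\tfrac\tau2=1-\frac1{4-a^2}, \tag{4}$$
where $U_0=1$, $U_1=2c$, $U_{k}=2cU_{k-1}-U_{k-2}$ are the Chebyshev polynomials of the second kind in $c$. Each $U_{k-1}$ is an even or an odd polynomial, so $U_{k-1}(c)^2=W_k(c^2)$ with $W_k\in\mathbb Z[t]$. The recursion gives $U_{k-1}(1)=k$, so $W_k(1)=k^2$.

For $k=2$, formula (4) says $b^2=4\bigl(1-\frac1{4-a^2}\bigr)$, that is, $(x-4)(y-4)=4$ with $x=a^2$, $y=b^2$.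

## 5. Flexible domes and the line $x+y=4$

The natural first attempt is to fix the combinatorics and study the equations. Up to isomorphism there are countably many finite triangulated surfaces $\Sigma$. Fix one whose boundary is a single 4-cycle $v_1v_2v_3v_4$. A dome on $\Sigma$ over the planar rhombus is a choice of points $f(v)$ with $|f(v)-f(w)|^2=1$ for every edge $vw$, and with $|f(v_1)-f(v_3)|^2$, $|f(v_2)-f(v_4)|^2$ equal to $a^2$, $4-a^2$ in some order. These are polynomial equations with rational coefficients. By the Tarski–Seidenberg theorem the set of $a\in(0,2)$ for which they are solvable is a finite union of points and intervals. Hence the conjecture is equivalent to the statement that no $\Sigma$ gives an interval.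

Here the approach stops, since domes over rhombi do flex. By Section 4, the surface with $k=1$ domes $\rho(a,b)$ along an arc of the line $y=1$ in the plane of $(x,y)=(a^2,b^2)$, and the surface with $k=2$ does so along an arc of the curve $(x-4)(y-4)=4$. One has to explain why no surface does so along an arc of $x+y=4$, and counting equations and unknowns does not see which curve is traced.

The two given results do not see it either. In the planar case (i) reads $P(a^2,4-a^2)=0$, which is no condition at all if $x+y-4$ divides $P$. And (ii) never applies: if $r=b/a$ is algebraic, then $a^2(1+r^2)=4$ makes $a$ algebraic.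

What distinguishes these curves is their behavior at infinity. On $y=1$ and on $(x-4)(y-4)=4$, when $x\to\infty$ the other coordinate tends to $1=1^2$ and to $4=2^2$. On $x+y=4$ both coordinates go to infinity together. Real rhombi never reach infinity, as $a^2+b^2\le4$. But a valuation ring of $\mathbb C$ can declare a given number to be infinite, as in Examples A and B. So the plan is this: show that in *no* valuation ring can $a^2$ and $b^2$ be infinite together. If that holds and $a^2+b^2=4$, then $a^2\in O$ for every $O$, and (F1) says that $a^2$ is an algebraic integer.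

It remains to find an argument that works with a single rigid dome and a valuation ring.

## 6. Isotropic coordinates and the three types of unit vectors

Fix a valuation ring $O$ of $\mathbb C$ with maximal ideal $\mathfrak m$. In this section we sort unit vectors by how they are large with respect to $O$, so that two different kinds of largeness cannot meet in one triangle.

In ordinary coordinates, $X_1^2+X_2^2+X_3^2=1$ can hold with several large terms canceling, and it is hard to compare two large vectors. So we diagonalize rotations about the first axis: identify $X\in\mathbb R^3$ with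
$$(x,y,z)=(X_1,\;X_2+iX_3,\;X_2-iX_3)\in\mathbb C^3 .$$
This map is additive and injective, and
$$\langle X,X\rangle=x^2+yz,\qquad 2\langle X,X'\rangle=2xx'+yz'+y'z . \tag{5}$$
For a real vector $z=\bar y$, but by Example A this puts no constraint on the pair $|y|,|z|$.

**Definition (types).** A unit vector $(x,y,z)$, so that $x^2+yz=1$, is of type

* $-$ if $|y|>1$ and $|y|>|z|$;
* $+$ if $|z|\ge1$ and $|z|\ge|y|$;
* $0$ if $x\in O$, $y\in O$ and $z\in\mathfrak m$.

**Every unit vector has exactly one type.** Types $-$ and $+$ exclude each other by comparing $|y|$ with $|z|$. Type $0$ excludes $-$ since $|y|\le1$, and excludes $+$ since $|z|<1$. Suppose the type is neither $-$ nor $+$. If $|y|>|z|$, then $|y|\le1$, hence $|z|<1$. If $|z|\ge|y|$, then $|z|<1$, hence $|y|<1$. In both cases $y\in O$ and $z\in\mathfrak m$. Then $x^2=1-yz\in O$, so $x\in O$ by (V5), and the type is $0$.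

The types of $u$ and $-u$ agree. So for a dome $f:\Sigma\to\mathbb R^3$ every edge of $\Sigma$ has a type, that of the difference of its endpoints.

**Definition (the group $N$).** Let
$$N=\{(x,y,z)\in\mathbb C^3:\ x\in\mathbb Z+\mathfrak m,\ y\in O,\ z\in\mathfrak m\},$$
an additive subgroup of $\mathbb C^3$.

**Unit vectors of type $0$ lie in $N$; those of type $\pm$ do not.** For type $0$ we have $(x-1)(x+1)=x^2-1=-yz\in\mathfrak m$, and $\mathfrak m$ is prime, so $x\in\pm1+\mathfrak m$. A vector of type $-$ has $y\notin O$, and one of type $+$ has $z\notin\mathfrak m$.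

Example, with $O$ and $s$ from Example A. The real vector $e=(0,1,0)$ becomes $(0,1,1)$, of type $+$. The vector $u$ with real coordinates $(0,\frac35,\frac45)$ becomes $(0,s,s^{-1})$, of type $-$. The vector $(1,0,0)$ is of type $0$. The non-unit vector $(\frac12,0,0)$ lies in $N$, because $\frac12-3=-\frac52\in\mathfrak m$. But $(\sqrt2,0,0)\notin N$: from $\sqrt2\in n+\mathfrak m$ we would get $2-n^2\in\mathfrak m\cap\mathbb Z=5\mathbb Z$, and $2$ is not a square modulo $5$.

**Lemma 5.** No unit equilateral triangle has both a side of type $-$ and a side of type $+$.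

*Proof.* Let $u=(x,y,z)$ be of type $-$ and $u'=(x',y',z')$ of type $+$. The aim is to show that $yz'$ dominates in $2\langle u,u'\rangle=2xx'+yz'+y'z$.

First bound the $x$-coordinates. Since $|y|>1$ and $|y|>|z|$,
$$|x|^2=|1-yz|\le\max(1,|yz|)<|y|^2,\quad\text{so } |x|<|y| .$$
Since $|z'|\ge1$ and $|z'|\ge|y'|$,
$$|x'|^2\le\max(1,|y'z'|)\le|z'|^2,\quad\text{so } |x'|\le|z'| .$$
As $z'\ne0$ and $|2|\le1$, it follows that
$$|2xx'|\le|x||x'|<|y||z'|,\qquad |y'z|\le|z'||z|<|z'||y| .$$
By (V2), $|2\langle u,u'\rangle|=|yz'|>1$. But two different sides of a unit equilateral triangle satisfy $2\langle u,u'\rangle=\pm1$, of absolute value $1$. (Sides of different type are different sides.) $\square$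

Working with $2\langle u,u'\rangle=\pm1$ instead of $\langle u,u'\rangle=\pm\frac12$ means that valuation rings with $2\in\mathfrak m$ need no separate treatment.

## 7. A mod 2 identity along the boundary

We now turn Lemma 5 into a statement about the boundary alone.

**Notation.** For the quotient group $\mathbb C^3/N$, let $\mathbb F_2[\mathbb C^3/N]$ be the $\mathbb F_2$-vector space with basis the elements of $\mathbb C^3/N$, and let $[A]$ be the basis element given by the class of $A$. Example: $[A]+[B]=0$ if and only if $A-B\in N$. And $[A]+[B]+[C]+[D]=0$ if and only if the four classes cancel in pairs. In particular this fails if $A$ is congruent modulo $N$ to none of $B,C,D$.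

**Proposition 6.** Let $f:\Sigma\to\mathbb R^3$ be a dome over a closed integral curve $\gamma$ and let $\sigma\in\{+,-\}$. Then in $\mathbb F_2[\mathbb C^3/N]$
$$\sum_{[A,B]}\bigl([A]+[B]\bigr)=0, \tag{6}$$
where the sum is over the edges $[A,B]$ of $\gamma$ of type $\sigma$.

*Proof.* **Step 1: choose a chain.** Let $T_\sigma$ be the set of triangles of $\Sigma$ having at least one side of type $\sigma$, and let $c=\sum_{t\in T_\sigma}\partial t\in C_1(\Sigma;\mathbb F_2)$.

**Step 2: find the coefficients of $c$.** The coefficient of an edge is the number of triangles of $T_\sigma$ containing it, modulo $2$.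

* An interior edge of type $\sigma$ has both its triangles in $T_\sigma$, so its coefficient is $1+1=0$.
* A boundary edge of type $\sigma$ lies in one triangle, which is in $T_\sigma$, so its coefficient is $1$.
* An edge of the opposite type $-\sigma$ lies in no triangle of $T_\sigma$, by Lemma 5. Its coefficient is $0$.
* An edge of type $0$ has some coefficient in $\mathbb F_2$, which we do not need to know.

**Step 3: take the boundary and project.** As $c$ is a sum of boundaries, $\partial c=0$ in $C_0(\Sigma;\mathbb F_2)$. Apply the linear map $v\mapsto[f(v)]$ from $C_0(\Sigma;\mathbb F_2)$ to $\mathbb F_2[\mathbb C^3/N]$. An edge $vw$ of type $0$ contributes $[f(v)]+[f(w)]=0$, whatever its coefficient, because $f(v)-f(w)\in N$. What remains is one term for each boundary edge of type $\sigma$, and these correspond one to one to the edges of $\gamma$ of type $\sigma$. This is (6). $\square$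

## 8. Planar rhombi: proof of Theorem 1

Let the planar rhombus have vertices $0,e,e+u,u$, and suppose it can be domed. After an isometry, $e=(0,1,0)$ and $u=(0,\cos\theta,\sin\theta)$ in real coordinates. With $s=e^{i\theta}$ we have, in the coordinates $(x,y,z)$,
$$e=(0,1,1),\qquad u=(0,s,s^{-1}) .$$

**Step 1: $s$ is an algebraic integer.** Suppose not. By (F1) there is a valuation ring $O$ of $\mathbb C$ with $s\notin O$, so $|s|>1$ and $|s^{-1}|<1$. Then $e$ is of type $+$ and $u$ is of type $-$. The edges of type $+$ are the two parallel to $e$, namely $[0,e]$ and $[u,e+u]$. Proposition 6 with $\sigma=+$ gives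
$$[0]+[e]+[u]+[e+u]=0\quad\text{in }\mathbb F_2[\mathbb C^3/N] .$$
But $e\notin N$, since its $z$-coordinate $1$ is not in $\mathfrak m$. Also $u\notin N$, since its $y$-coordinate $s$ is not in $O$. And $e+u\notin N$, since its $y$-coordinate $1+s$ is not in $O$. So $[0]$ differs from the other three basis elements and has coefficient $1$ in the sum, a contradiction.

**Step 2: pass to the diagonals.** The complex conjugate $\bar s=s^{-1}$ is also an algebraic integer, hence so is $2\cos\theta=s+\bar s$. The squared diagonals are $|e\pm u|^2=2\pm2\cos\theta$. So $a^2$ is an algebraic integer, and therefore so is $a$. The algebraic integers are countable. This proves Theorem 1, and the conjecture holds. $\square$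

In particular the rhombus with $a^2=\frac{16}5$ cannot be domed. Here the valuation ring of Example A can be used, and the example of Section 6 shows the types of its sides.

**Remark (why type $+$ is defined with $\ge$).** It is tempting to use a more symmetric setup: call a unit vector of type $+$ only if $|z|>1$ and $|z|\ge|y|$, keep type $-$, let type $0$ be the rest, and replace $N$ by $O^3$. Type $0$ vectors then have $|y|,|z|\le1$, hence lie in $O^3$, Lemma 5 holds since there are fewer vectors of type $+$, and the proof of Proposition 6 goes through. But now $e=(0,1,1)$ is of type $0$. The $+$ identity for our rhombus is empty. The $-$ identity reads $[0]+[u]+[e]+[e+u]=0$, and since $e\in O^3$ we have $[e]=[0]$ and $[e+u]=[u]$, so it holds automatically. The argument stops exactly because $e$ lies in the subgroup. Moving the threshold on one side only, to $|z|\ge1$, puts $e$ outside the subgroup. As for the first coordinate in $N$, the proof of Theorem 1 would work equally well with $x\in O$ in place of $x\in\mathbb Z+\mathfrak m$, since it only uses $y$ and $z$. The finer condition will produce the integer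 $n$ in Theorem 3.

Theorems 1 and 2 together show that the domable $a$ form a countable dense subset of $(0,2)$ consisting of algebraic integers. They do not determine which algebraic integers occur.

## 9. All unit rhombi: proof of Theorem 3

Let $\rho(a,b)$ have vertices $A_1,\dots,A_4$ and sides $u_i=A_{i+1}-A_i$ (indices mod $4$), with $a=|A_1A_3|$ and $b=|A_2A_4|$. Suppose it can be domed, and let $a^2\notin O$.

**Step 1: normalize two sides.** We arrange that $u_1,u_2$ look like $e,u$ in Section 8. Write $\langle u_1,u_2\rangle=\cos\theta$ and $s=e^{i\theta}$. From $A_3-A_1=u_1+u_2$ we get $a^2=2+2\cos\theta$, so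
$$s+s^{-1}=a^2-2\notin O .$$
Hence $s\notin O$ or $s^{-1}\notin O$. Replacing $\theta$ by $-\theta$ if necessary, assume $s\notin O$. Apply an isometry so that $u_1=(0,1,0)$ and $u_2=(0,\cos\theta,\sin\theta)$ in real coordinates, that is, $u_1=(0,1,1)$ and $u_2=(0,s,s^{-1})$ in the coordinates $(x,y,z)$. As before, $u_1$ is of type $+$, $u_2$ is of type $-$, and none of $u_1$, $u_2$, $u_1+u_2$ lies in $N$.

**Step 2: go through the types of $u_3$ and $u_4$.** The goal is to show that only one pattern survives. The edges are $[A_1,A_2]$, $[A_2,A_3]$, $[A_3,A_4]$, $[A_4,A_1]$, with directions $u_1,u_2,u_3,u_4$. We apply Proposition 6.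

* *Neither $u_3$ nor $u_4$ is of type $+$.* The only edge of type $+$ is $[A_1,A_2]$. So $[A_1]+[A_2]=0$ and $u_1\in N$, a contradiction.
* *Both $u_3$ and $u_4$ are of type $+$.* The $+$ identity is $[A_1]+[A_2]+[A_3]+[A_4]+[A_4]+[A_1]=0$, that is, $[A_2]+[A_3]=0$. So $u_2\in N$, a contradiction.
* *$u_3$ is of type $+$ and $u_4$ of type $0$.* The only edge of type $-$ is $[A_2,A_3]$. The $-$ identity gives $[A_2]+[A_3]=0$, so $u_2\in N$, a contradiction.
* *$u_3$ is of type $+$ and $u_4$ of type $-$.* The $+$ identity is $[A_1]+[A_2]+[A_3]+[A_4]=0$. But $A_1$ is congruent modulo $N$ to none of the others: $A_2-A_1=u_1\notin N$, $A_3-A_1=u_1+u_2\notin N$, and $A_1-A_4=u_4\notin N$ because $u_4$ is of type $-$. This is a contradiction.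
* *$u_4$ is of type $+$ and $u_3$ is not.* The $+$ identity is $[A_1]+[A_2]+[A_4]+[A_1]=0$, that is, $[A_2]+[A_4]=0$.

So the last case holds, and $A_2-A_4=(x,y,z)\in N$.

**Step 3: read off $b$.** By definition of $N$, $x\in n+\mathfrak m$ for some $n\in\mathbb Z$, and $yz\in\mathfrak m$ because $y\in O$ and $z\in\mathfrak m$. By (5),
$$b^2=x^2+yz\in n^2+\mathfrak m .$$
In particular $b^2\in O$, so $a^2$ and $b^2$ are never both outside $O$.

**Step 4: every $n\ge1$ occurs.** We use the domes of Section 4. Take $k\ge1$ and a transcendental $a\in(0,\sqrt3)$, and let $b=2h|\sin\frac{k\tau}2|$ as in (3). Here $b\neq0$: if $\sin\frac{k\tau}2=0$, then $\tau/\pi\in\mathbb Q$, so $\sin\frac\tau2$ is algebraic, and so is $4-a^2=1/\sin^2\frac\tau2$, a contradiction. So $\rho(a,b)$ can be domed. By (F1) there is a valuation ring $O$ with $a^2\notin O$. Then $4-a^2\notin O$, so $\frac1{4-a^2}\in\mathfrak m$ and $\cos^2\frac\tau2\in1+\mathfrak m$ by (4). As $W_k$ has integer coefficients,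
$$b^2=W_k\bigl(\cos^2\tfrac\tau2\bigr)\in W_k(1)+\mathfrak m=k^2+\mathfrak m .$$
So $n=k$ occurs. $\square$

Since $\rho(a,b)=\rho(b,a)$, the theorem may also be applied with $a$ and $b$ exchanged.

Theorem 1 follows again: if $a^2+b^2=4$ and $a^2\notin O$, then $b^2=4-a^2\notin O$, which is excluded. So $a^2$ lies in every valuation ring of $\mathbb C$ and is an algebraic integer by (F1).

Statement (ii) follows as well. Let $a$ be transcendental and $a/b\in\overline{\mathbb Q}$, and take $O$ as in (2) with $t=a^2$. Then $(b/a)^2$ is a nonzero algebraic number, hence a unit of $O$, and $b^2=(b/a)^2a^2\notin O$. So $a^2,b^2\notin O$, and $\rho(a,b)$ cannot be domed.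

## 10. The polynomial relation and its leading coefficients: proof of Theorem 4

Let $\rho(a,b)$ be domable with $a,b$ not both algebraic, and put $\alpha=a^2$, $\beta=b^2$. These are not both algebraic. Example to keep in view: for $k=2$ in Section 4 with $a$ transcendental, the relation is
$$P=xy-4x-4y+12=(x-4)(y-4)-4 .$$
It is irreducible: a factorization would be of the form $(x-r)(y-r')$ with $r=r'=4$ and $rr'=12$. The coefficient of $x$ is $y-2^2$, and the coefficient of $y$ is $x-2^2$.

**Step 1: $\alpha$ and $\beta$ are algebraically dependent over $\mathbb Q$.** This reproves (i). If they were independent, $\mathbb Q[\alpha^{-1},\beta^{-1}]$ would be a polynomial ring with maximal ideal $(\alpha^{-1},\beta^{-1})$. By (F2) some valuation ring $O$ dominates its localization at this ideal. Then $\alpha^{-1},\beta^{-1}\in\mathfrak m$, so $\alpha,\beta\notin O$, against Theorem 3.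

**Step 2: existence and uniqueness of $P$.** Let $I\subset\mathbb Q[x,y]$ be the ideal of polynomials vanishing at $(\alpha,\beta)$. It is prime, and nonzero by Step 1. An irreducible factor of a nonzero element of $I$ lies in $I$. Scale it to a primitive $P\in\mathbb Z[x,y]$; it is irreducible in $\mathbb Q[x,y]$ and, being primitive, in $\mathbb Z[x,y]$.

We claim $I=(P)$. Suppose $Q\in I$ is not divisible by $P$. Then $P,Q$ are coprime in $\mathbb Q[x,y]$, and by Gauss's lemma also in $\mathbb Q(x)[y]$. Clearing denominators in an identity $FP+GQ=1$ over $\mathbb Q(x)$ gives a nonzero polynomial in $I\cap\mathbb Q[x]$, so $\alpha$ is algebraic. In the same way $\beta$ is algebraic, a contradiction.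

If $P'\in\mathbb Z[x,y]$ is another primitive irreducible polynomial vanishing at $(\alpha,\beta)$, it is not constant, so it is irreducible in $\mathbb Q[x,y]$ and divisible by $P$. Hence it is proportional to $P$, and as both are primitive, $P'=\pm P$.

**Step 3: the case $d=0$.** Here $P\in\mathbb Z[y]$, so $\beta$ is algebraic and $\alpha$ is transcendental. Take $O$ as in (2) with $t=\alpha$. By Theorem 3, $\beta-n^2\in\mathfrak m$ for some $n\in\mathbb Z$. This is an algebraic number, so $\beta-n^2\in\overline{\mathbb Q}\cap\mathfrak m=\{0\}$ and $b=|n|$. By (1) and $a,b>0$ we have $0<b<2$. So $b=1$ and $P=\pm(y-1)$. With the sign $+$, the coefficient of $x^0$ is $y-1^2$ and the coefficient of $y^1$ is $1$, the empty product, as claimed. The case $e=0$ is symmetric.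

**Step 4: the last sentence of the theorem.** Let $a\notin\overline{\mathbb Q}$ and $b\in\overline{\mathbb Q}$. If $\rho(a,b)$ can be domed, the primitive minimal polynomial of $\beta$ over $\mathbb Z$ is an irreducible polynomial in $y$ vanishing at $(\alpha,\beta)$. By Step 2 it is $\pm P$, so $d=0$ and $b=1$ by Step 3. Conversely, whenever $\rho(a,1)$ exists, it is domed by two unit triangles sharing an edge (Section 3).

From now on let $d,e\ge1$. Then $\beta$ is transcendental, for otherwise $P$ would be a polynomial in $y$ alone, as in Step 4. Write
$$P=\sum_{i=0}^dA_i(y)\,x^i,\qquad A_i\in\mathbb Z[y] .$$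
By Gauss's lemma $P$ is irreducible in $\mathbb Q(y)[x]$, so $P(x,\beta)/A_d(\beta)$ is the minimal polynomial of $\alpha$ over $\mathbb Q(\beta)$. The next lemma produces valuation rings in which $\alpha$ is infinite while we control $\beta$. A valuation ring of $\mathbb Q(\beta)$ is defined as for $\mathbb C$.

**Lemma 7.** Let $O_0$ be a valuation ring of $\mathbb Q(\beta)$ with maximal ideal $\mathfrak m_0$. If some $A_i(\beta)/A_d(\beta)\notin O_0$, there is a valuation ring $O$ of $\mathbb C$ dominating $O_0$ with $\alpha\notin O$.

*Proof.* The ring $O_0$ is integrally closed, so an element integral over it has minimal polynomial over $\mathbb Q(\beta)$ with coefficients in $O_0$ (Atiyah–Macdonald, Prop. 5.15). Hence $\alpha$ is not integral over $O_0$.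

We claim that the ideal $(\mathfrak m_0,\alpha^{-1})$ of $O_0[\alpha^{-1}]$ is proper. Otherwise $1=\mu+\sum_{k=1}^rc_k\alpha^{-k}$ with $\mu\in\mathfrak m_0$, $c_k\in O_0$ and $r\ge1$. Since $1-\mu$ is a unit of $O_0$, multiplying by $\alpha^r(1-\mu)^{-1}$ gives
$$\alpha^r=\sum_{k=1}^r c_k(1-\mu)^{-1}\alpha^{r-k},$$
so $\alpha$ would be integral over $O_0$, a contradiction.

Localize $O_0[\alpha^{-1}]$ at a maximal ideal containing $(\mathfrak m_0,\alpha^{-1})$, and let $O$ be a valuation ring of $\mathbb C$ dominating the result, by (F2). Then $\mathfrak m_0\subset\mathfrak m$, so $O$ dominates $O_0$, and $\alpha^{-1}\in\mathfrak m$, so $\alpha\notin O$. $\square$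

**Step 5: $\deg A_d=e$.** We look at $\beta=\infty$. Let $O_0$ be the ring of quotients $f(\beta)/g(\beta)$ with $\deg f\le\deg g$. If $\deg A_i>\deg A_d$ for some $i$, then $A_i(\beta)/A_d(\beta)\notin O_0$. Lemma 7 gives $O$ with $\alpha\notin O$ and $\beta^{-1}\in\mathfrak m_0\subset\mathfrak m$, so $\beta\notin O$. This contradicts Theorem 3. So $\deg A_d=\max_i\deg A_i=e$.

**Step 6: the roots of $A_d$ are squares of integers.** We look at the zeros of $A_d$. Let $\pi\in\mathbb Q[y]$ be an irreducible factor of $A_d$. Some $A_i$ is not divisible by $\pi$: otherwise $\pi$ divides the irreducible $P$, so $P$ is proportional to $\pi$ and $d=0$. Put $O_0=\mathbb Q[\beta]_{(\pi(\beta))}$. Then $A_i(\beta)/A_d(\beta)\notin O_0$, and Lemma 7 gives $O\supset O_0\supset\mathbb Q$ with $\alpha\notin O$ and $\pi(\beta)\in\mathfrak m$. By Theorem 3, $\beta\in n^2+\mathfrak m$ for some $n\in\mathbb Z$. As $\pi$ has coefficients in $\mathbb Q\subset O$, we get $\pi(n^2)\in\pi(\beta)+\mathfrak m=\mathfrak m$. So $\pi(n^2)\in\mathfrak m\cap\mathbb Q=\{0\}$, because nonzero rationals are units of $O$. Hence $\pi$ is proportional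 to $y-n^2$. Together with Step 5,
$$A_d=c\prod_{j=1}^e(y-n_j^2),\qquad n_j\in\mathbb Z,\quad 0\ne c\in\mathbb Z .$$

**Step 7: $c=\pm1$.** We look at a prime $p$ and make $\beta$ infinite, but only slightly. Suppose $p$ divides $c$. Then $p$ divides all coefficients of $A_d$. As $P$ is primitive, some $A_i$ has a coefficient not divisible by $p$. Choose a real $\varepsilon$ with $0<\varepsilon<\frac1e$ and put, for a nonzero polynomial in $\beta$,
$$v\Bigl(\sum_jf_j\beta^j\Bigr)=\min_j\bigl(v_p(f_j)-j\varepsilon\bigr),\qquad f_j\in\mathbb Q .$$

This extends to a valuation on $\mathbb Q(\beta)$. Clearly $v(f+g)\ge\min(v(f),v(g))$ and $v(fg)\ge v(f)+v(g)$. For equality in the second, let $j_0$ and $k_0$ be the smallest indices at which the minima for $f$ and $g$ are attained. In the coefficient of $\beta^{j_0+k_0}$ in $fg$ the term $f_{j_0}g_{k_0}$ satisfies $v_p(f_{j_0}g_{k_0})-(j_0+k_0)\varepsilon=v(f)+v(g)$. Every other term $f_jg_k$ with $j+k=j_0+k_0$ has $j<j_0$ or $k<k_0$, so $v_p(f_jg_k)-(j+k)\varepsilon$ is strictly larger. So the coefficient has the $p$-adic valuation of its first-named term, and $v(fg)=v(f)+v(g)$.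

Let $O_0=\{t\in\mathbb Q(\beta): t=0\text{ or }v(t)\ge0\}$, a valuation ring of $\mathbb Q(\beta)$ with maximal ideal given by $v>0$. The coefficients of $A_d$ have $v_p\ge1$ and occur in degrees $j\le e$, so
$$v(A_d(\beta))\ge1-e\varepsilon>0\ge v(A_i(\beta)),$$
the last inequality coming from the coefficient of $A_i$ prime to $p$. Hence $A_i(\beta)/A_d(\beta)\notin O_0$, and Lemma 7 gives $O$ with $\alpha\notin O$. Also $v(\beta^{-1})=\varepsilon>0$, so $\beta^{-1}\in\mathfrak m_0\subset\mathfrak m$ and $\beta\notin O$. This contradicts Theorem 3, so no prime divides $c$.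

**Step 8: exchange $x$ and $y$.** By Steps 5–7, the coefficient of $x^dy^e$ in $P$ is $c=\pm1$. Choose the sign of $P$ so that it is $1$. Then the coefficient of $x^d$ is $\prod_{j=1}^e(y-n_j^2)$. Steps 5–7 with $x$ and $y$ exchanged show that the coefficient of $y^e$ is $c'\prod_{i=1}^d(x-m_i^2)$ with $m_i\in\mathbb Z$ and $c'=\pm1$. Its leading coefficient $c'$ is again the coefficient of $x^dy^e$, which is $1$. This proves Theorem 4. $\square$
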